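# Nondeterministic branching programs with short consistent paths: exponential lower bounds

## 1. Branching programs, consistent paths, entropy, and polar forms

Throughout, $\log=\log_2$, $[n]=\{1,\dots,n\}$, and for $x\in\{0,1\}^n$ and $A\subseteq[n]$ we write $x|_A$ or $x_A$ for the restriction of $x$ to $A$. The symbol $\sqcup$ means disjoint union and $\triangle$ symmetric difference.

**Definition 1 (program).** A nondeterministic boolean branching program on variables $x_1,\dots,x_n$ is a directed acyclic graph with a source node $s$ and a target node $t$. Some edges are labeled by tests $x_i=a$ with $i\in[n]$, $a\in\{0,1\}$; the other edges are unlabeled. An input $x\in\{0,1\}^n$ is accepted if some $s$-$t$ path has all its tests satisfied by $x$. The program computes $f:\{0,1\}^n\to\{0,1\}$ if it accepts exactly the inputs in $f^{-1}(1)$. Its size is its number of nodes.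

Example. Take nodes $s,u,t$, two edges $s\to u$ labeled $x_1=1$ and $x_2=1$, and two edges $u\to t$ labeled $x_1=0$ and $x_2=0$. The inputs $10$ and $01$ are accepted, while $00$ cannot leave $s$ and $11$ cannot leave $u$. So three nodes compute $x_1\oplus x_2$.

**Definition 2 (consistent path, length).** A path is consistent if it does not contain two contradictory tests $x_i=0$ and $x_i=1$. The length of a path is the number of tests along it.

Example. In the program above, the path with tests $x_1=1,\ x_1=0$ is inconsistent, and so is the one with tests $x_2=1,\ x_2=0$. The other two $s$-$t$ paths are consistent, have length $2$, and test each variable exactly once. We could add a branch from $s$ to $t$ that starts with $x_1=1,\ x_1=0$ and continues with a thousand further tests. Nothing changes in the function or in the set of consistent $s$-$t$ paths.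

**Definition 3 (syntactic read-$k$).** A program is syntactic read-$k$ if along every $s$-$t$ path, consistent or not, every variable is tested at most $k$ times.

Example. The three-node program is not syntactic read-$1$, since its first inconsistent path tests $x_1$ twice. Yet every consistent $s$-$t$ path tests each variable once.

**Definition 4 (explicit).** A sequence $f_n:\{0,1\}^n\to\{0,1\}$ is explicit if $f_n(x)$ is computable from $x$ in time polynomial in $n$.

Example. The function "$\sum_i x_i$ is even" is explicit. It has a program with $2n$ nodes: read $x_1,\dots,x_n$ in order and remember the parity. There are two nodes for each of the moments after $1,\dots,n-1$ variables, together with $s$ and $t$. All its $s$-$t$ paths have length $n$.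

Now the textbook facts. All random variables are finite. $H$ is Shannon entropy in bits, $H(P|Q)=H(P,Q)-H(Q)$, $I(P;Q)=H(P)-H(P|Q)$ and $I(P;R|Q)=H(P|Q)+H(R|Q)-H(P,R|Q)$. The binary entropy is $h(p)=-p\log p-(1-p)\log(1-p)$. For laws $\mu\ll\nu$ on a finite set, $\mathrm{KL}(\mu\|\nu)=\sum_{\mu>0}\mu\ln(\mu/\nu)$, in nats.

Example. If $x$ is uniform on $\{10,01\}$ then $H(x)=H(x_1)=H(x_2)=1$ and $I(x_1;x_2)=1$. The joint law of $(x_1,x_2)$ has divergence $\ln2$ from the product of its marginals. In general, the divergence of a joint law from the product of its marginals is $\ln 2$ times the mutual information in bits.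

We use the following.

* (F1) Jensen: $\sum_a p_a\log y_a\le\log\sum_a p_ay_a$ for probabilities $p_a$ and $y_a>0$; and $e^{E[\varphi|P]}\le E[e^{\varphi}|P]$.
* (F2) The chain rule; conditioning does not increase entropy; $H(P)\le\log(\text{number of values})$, with equality for uniform $P$; and if $P$ is a function of $x$ then $H(x)=H(P)+H(x|P)$.
* (F3) $\sum_{i\le\alpha n}\binom ni\le2^{h(\alpha)n}$ for $0\le\alpha\le\frac12$.
* (F4) Donsker–Varadhan: $E_\mu\varphi\le\mathrm{KL}(\mu\|\nu)+\ln E_\nu e^\varphi$. On a finite space this is Jensen: $\ln E_\nu e^\varphi\ge\ln\sum_{\mu>0}\mu\cdot\frac\nu\mu e^\varphi\ge\sum_{\mu>0}\mu\left(\varphi-\ln\frac\mu\nu\right)$.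
* (F5) $1-h(\frac{1+v}2)\le v^2$ for $|v|\le1$. Indeed the left side equals $\frac1{\ln2}\sum_{a\ge1}\frac{v^{2a}}{2a(2a-1)}$; here $v^{2a}\le v^2$, and $\sum_{a\ge1}\frac1{2a(2a-1)}=\sum_{a\ge1}\left(\frac1{2a-1}-\frac1{2a}\right)=\ln2$.
* (F6) $\cosh y\le e^{y^2/2}$, by comparing power series: $(2a)!\ge2^aa!$.

**Definition 5 (polar form).** For a homogeneous quadratic polynomial $Q(z)=\sum_{i<j}m_{ij}z_iz_j$ over $\mathbb F_2$, the polar form is the bilinear form $\mathcal B_Q(\alpha,\beta)=\sum_{i<j}m_{ij}(\alpha_i\beta_j+\alpha_j\beta_i)$.

Example. For $Q=z_1z_2$ we get $\mathcal B_Q(\alpha,\beta)=\alpha_1\beta_2+\alpha_2\beta_1$, which is $1$ at $\alpha=10$, $\beta=01$, and $0$ at $\alpha=\beta=10$.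

For every $p=Q+(\text{affine linear polynomial})$ and all $z,\alpha,\beta$,
$$p(z)+p(z+\alpha)+p(z+\beta)+p(z+\alpha+\beta)=\mathcal B_Q(\alpha,\beta).\tag{1}$$
To check this, substitute $z+\epsilon\alpha+\delta\beta$ with $\epsilon,\delta\in\{0,1\}$ and sum over $\epsilon,\delta$. Since $\epsilon^2=\epsilon$ and $\delta^2=\delta$, a term not containing both $\epsilon$ and $\delta$ is counted an even number of times. The coefficient of $\epsilon\delta$ in $z_iz_j$ is $\alpha_i\beta_j+\alpha_j\beta_i$, and affine terms have no $\epsilon\delta$ part.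

## 2. The size of programs whose consistent paths have length at most the number of variables

Suppose a program is allowed to use at most $n$ tests on every consistent $s$-$t$ path, and that nothing at all is required of the inconsistent ones. Must it be exponentially large for some explicit function of $n$ variables? The problem is taken from https://web.vu.lt/mif/s.jukna/boolean/bool-V7.pdf. For syntactic read-$k$ nondeterministic programs, where the restriction also binds the inconsistent paths, exponential lower bounds for explicit functions are known. For deterministic programs they are known even when up to $\epsilon n$ variables may be re-tested along each computation. Here we have nondeterminism together with a restriction on consistent paths only. We prove two theorems.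

**Theorem 1.** There are explicit $f_N:\{0,1\}^N\to\{0,1\}$ and a constant $c>0$ such that, for all large $N$, every nondeterministic boolean branching program computing $f_N$ all of whose consistent $s$-$t$ paths have length at most $N$ has at least $2^{c\sqrt N}\ge2^{N^{1/3}}$ nodes.

**Theorem 2.** There are explicit $\hat f_N:\{0,1\}^N\to\{0,1\}$ and constants $\varepsilon,c>0$ such that, for all large $N$, every nondeterministic boolean branching program computing $\hat f_N$ all of whose consistent $s$-$t$ paths have length at most $(1+\varepsilon)N$ has at least $2^{cN}$ nodes.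

For the finitely many small $N$ not covered by the constructions, let the functions be identically $0$. Every function of $N$ variables has a decision tree with fewer than $2^{N+1}$ nodes (merge the accepting leaves into $t$), and all its paths have length at most $N$. So the exponent in Theorem 2 is optimal up to the constant $c$.

## 3. Parity, a fixed testing order, and a program whose tested sets vary with the input

**Forcing every variable to be tested.** Suppose $f(x)=1$ implies that $\sum_ix_i$ is even. Then every consistent $s$-$t$ path of a program for $f$ tests every variable. Otherwise take an input satisfying all tests of the path and flip an untested variable: both inputs are accepted, but their parities differ. If moreover consistent paths have length at most $n$, every consistent $s$-$t$ path tests each variable exactly once. Parity alone has programs of size $2n$, so this property does not suffice by itself; we will need a function that also avoids large rectangles.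

**The case of a fixed order.** Suppose that all consistent $s$-$t$ paths test all $n$ variables, each once, in one fixed order, with $n$ even. Let $A$ be the first $n/2$ variables, $A'$ the rest, and suppose $g^{-1}(1)$ contains no $X\times Y$ with $X\subseteq\{0,1\}^A$, $Y\subseteq\{0,1\}^{A'}$ and $|X|,|Y|\ge q$. For each accepted $x$ choose an accepting path and the node that it reaches after $n/2$ tests. Some node $v$ is chosen by at least $|g^{-1}(1)|/W$ inputs, where $W$ is the size. Let $X$, $Y$ be the sets of restrictions of these inputs to $A$, $A'$. For $a\in X$, $b\in Y$, glue the first half of a path for $a$ to the second half of a path for $b$; this is a consistent path accepting $(a,b)$. So $X\times Y\subseteq g^{-1}(1)$, one side has fewer than $q$ elements, the other at most $2^{n/2}$, and $|g^{-1}(1)|/W\le|X||Y|<q2^{n/2}$. If $|g^{-1}(1)|\ge2^{n-O(1)}$ and $q=2^{n/10^4}$, this gives $W\ge2^{(1/2-10^{-4})n-O(1)}$.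

**Where this stops.** In general the set of variables tested in the first half depends on the input, even for inputs whose paths share the middle node. The natural repair is to fix the most popular set as well. The number of candidates is $\binom n{n/2}\ge2^n/(n+1)$, and dividing at most $2^n$ accepted inputs by this number leaves nothing useful. The loss can really occur. Let $n=2p$ and take nodes $w_0=s,w_1,\dots,w_{2p}=t$. For $1\le i\le p$ put two edges $w_{i-1}\to w_i$ labeled $x_{2i-1}=1$ and $x_{2i}=1$, and two edges $w_{p+i-1}\to w_{p+i}$ labeled $x_{2i-1}=0$ and $x_{2i}=0$. On a consistent path, the variable of the $i$-th pair tested in the first half must differ from the one tested in the second half. So each consistent $s$-$t$ path tests each variable exactly once, and the $n+1$ nodes compute $\bigwedge_i(x_{2i-1}\oplus x_{2i})$. All $2^{n/2}$ accepted inputs pass through $w_p$, and the set tested before $w_p$ is $\{i:x_i=1\}$. These are $2^{n/2}$ different sets, one per input: after fixing the set, a single input is left. For $n=2$ this is the program of Definition 1.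

The tested set thus carries information of its own. Even one test can carry more than one bit: take nodes $s,u,a,b,t$, edges $s\to u$ labeled $x_i=1$ for $i=1,2,3$, an edge $u\to a$ labeled $x_1=0$, edges $a\to t$ labeled $x_2=0$ and $x_3=0$, an edge $u\to b$ labeled $x_2=0$, and an edge $b\to t$ labeled $x_3=0$. The consistent paths test one variable positively and then the other two negatively, so the program accepts exactly the inputs of weight one. For uniform accepted $x$, the first test takes three values and has entropy $\log3>1$.

## 4. Four segments as four half-informative predictors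

Instead of fixing the tested set, we keep it as a random variable and bound its entropy. We cut accepting paths into four segments with slightly fewer than $n/4$ tests each and a short fifth one. Let $P_j$ record the set tested in segment $j$ together with the values found there. Consider the picture with all error terms dropped. The main inequality (Section 7) is that the transcript of a segment with $\ell$ tests has entropy at most about $2\ell$, even if the set varies. So $H(P_j)\le n/2$. On the other hand, absence of large rectangles forces any two of the four segments to determine almost all of $x$, so $H(P_j,P_l)\approx n$. Hence each $P_j$ has entropy about $n/2$, and the $P_j$ are nearly pairwise independent.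

We would like to convert this into a prediction of single bits. Having $n/2$ bits of information does not mean that any single bit is biased: $P=(x_1+x_2,x_3+x_4,\dots)$ for uniform $x$ carries $n/2$ bits, but given $P$ every $x_i$ is still uniform. We therefore also reveal a random half $x_C$ of the coordinates. In the example, a bit outside $C$ is then determined if its partner lies in $C$. In general, the chain rule will show that given $x_C$ and $P_j$, an average bit outside $C$ has entropy about $\frac12$. If $v_j$ is the conditional expectation of its sign $\chi=\pm1$, then $\mathbb E[\chi v_j]=\mathbb E[v_j^2]\gtrsim\frac12$. If the $v_j$ were pairwise orthogonal, Bessel's inequality would give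
$$1=\mathbb E[\chi^2]\ge\sum_{j=1}^4\frac{(\mathbb E[\chi v_j])^2}{\mathbb E[v_j^2]}=\sum_{j=1}^4\mathbb E[v_j^2]\gtrsim2,$$
a contradiction. The proof makes this quantitative. Put $\kappa:=2^{-12}$.

**Proposition 3.** Let $n\ge10^6$ be even, $k\ge0$ an integer, $q\ge1$ real, and $g:\{0,1\}^n\to\{0,1\}$ with $g\not\equiv0$. Suppose $g$ is computed by a program with $W$ nodes such that

* **(R)** every consistent $s$-$t$ path tests every variable at least once and has length at most $n+k$;
* **(Q)** there are no partition $[n]=A\sqcup A'\sqcup O$ with $|O|\le k$, no $o\in\{0,1\}^O$, and no $X\subseteq\{0,1\}^A$, $Y\subseteq\{0,1\}^{A'}$ with $|X|,|Y|\ge q$ such that $g(a,b,o)=1$ for all $a\in X$, $b\in Y$.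

Put $V=\sum_{i\le2k}\binom ni$ and $D=(n-\log|g^{-1}(1)|)+4\log W+6+\log V$. If $\log q\le10^{-4}n$, then $D>10^{-4}\kappa n$.

So if $g$ accepts a large fraction of the inputs and $k$ is small, then $\log W$ is linear in $n$. Condition (Q) is needed: for the parity function, (R) holds with $k=0$, $W=2n$, and $D=1+4\log(2n)+6$, which is small for large $n$. Parity violates (Q) for every $q\le2^{n/2-1}$: take $|A|=|A'|=n/2$, $O=\emptyset$ and the even-weight strings on both sides.

## 5. How often a random subcube hits a set

The bound $H(P_j)\lesssim2\ell$ rests on an estimate about random partial assignments. For $t\in(0,1)$ let $T\in\{0,1,*\}^m$ have independent coordinates with $\Pr[*]=t$ and $\Pr[0]=\Pr[1]=\frac{1-t}2$. Say that $T$ hits $Y\subseteq\{0,1\}^m$ if some $y\in Y$ agrees with $T$ on all non-$*$ coordinates, and let $h_t(Y)$ be the probability of this.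

Example. If $Y$ is a subcube with $r$ fixed coordinates, then $T$ hits $Y$ exactly if at each of these coordinates it shows $*$ or the right value, so $h_t(Y)=(\frac{1+t}2)^r$. The density of $Y$ is $2^{-r}$, and with $\lambda=\log(1+t)$ we have $(\frac{1+t}2)^r=(2^{-r})^{1-\lambda}$. Subcubes are the extreme case.

**Lemma 4.** With $\lambda=\log(1+t)$ and $Y\ne\emptyset$: $h_t(Y)\ge(|Y|/2^m)^{1-\lambda}$.

*Proof.* Induction on $m$; for $m=0$ both sides are $1$. Put $\theta=1-\lambda\in(0,1)$. Let $Y_0,Y_1\subseteq\{0,1\}^{m-1}$ be the sections of $Y$ by the last coordinate, with densities $u,v$. By symmetry assume $u\ge v$, so $u>0$. If $Y_1=\emptyset$ then $h_t(Y_1)=0=v^\theta$, so the induction hypothesis may be used for both sections. If the last coordinate of $T$ is $0$ or $1$, the rest must hit $Y_0$ or $Y_1$ respectively; if it is $*$, the rest must hit $Y_0\cup Y_1$. Hence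
$$h_t(Y)=\tfrac{1-t}2\left(h_t(Y_0)+h_t(Y_1)\right)+t\,h_t(Y_0\cup Y_1)\ge\tfrac{1+t}2u^\theta+\tfrac{1-t}2v^\theta,$$
where we used $h_t(Y_0\cup Y_1)\ge h_t(Y_0)\ge u^\theta$. The density of $Y$ is $\frac{u+v}2$, so we want the right side to be at least $(\frac{u+v}2)^\theta$. Writing $v=\rho u$ with $\rho\in[0,1]$, we need
$$\Phi(\rho):=\tfrac{1+t}2+\tfrac{1-t}2\rho^\theta-\left(\tfrac{1+\rho}2\right)^\theta\ge0.$$
Since $2^{-\theta}=2^{\lambda-1}=\frac{1+t}2$, we have $\Phi(0)=0$, and clearly $\Phi(1)=0$. For $\rho\in(0,1)$,
$$\Phi'(\rho)=\theta\left[\tfrac{1-t}2\rho^{\theta-1}-\tfrac12\left(\tfrac{1+\rho}2\right)^{\theta-1}\right].$$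
Dividing by the positive number $\frac\theta2(\frac{1+\rho}2)^{\theta-1}$, we see that $\Phi'(\rho)$ has the sign of $\frac{1-t}2\,2^\theta\left(\frac{1+\rho}\rho\right)^{1-\theta}-1$. This is decreasing in $\rho$ and positive near $0$. So on $[0,1]$ the continuous function $\Phi$ either increases, or first increases and then decreases. In both cases $\Phi\ge\min(\Phi(0),\Phi(1))=0$. $\square$

## 6. Cutting, mixing, and rectangles

We begin the proof of Proposition 3. Assume for contradiction that $\log q\le10^{-4}n$ and $D\le10^{-4}\kappa n$. All four summands of $D$ are $\ge0$. If $2k\ge n$, then $V=2^n$ and $\log V=n>D$, impossible. So $2k<n$. If $k\ge1$, then $V\ge\binom nk\ge(n/k)^k\ge2^k$. In all cases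
$$k\le\log V\le D.\tag{2}$$

**Step 1 (segments).** The purpose is to make all accepting paths pass through the same four cut nodes. Let $\ell=\lfloor(\frac14-\kappa)n\rfloor$. For each accepted $x$ fix an $s$-$t$ path $\pi_x$ satisfied by $x$. It is consistent, so by (R) it has between $n$ and $n+k$ tests. For $r=1,\dots,4$ let $v_r(x)$ be the head of its $(r\ell)$-th test edge. These nodes cut $\pi_x$ into segments $1,\dots,5$. Segments $1$ to $4$ have exactly $\ell$ tests. Since $\ell>(\frac14-\kappa)n-1$, segment $5$ has at most $n+k-4\ell\le4\kappa n+4+k$ tests.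

There are at most $W^4$ quadruples $(v_1,\dots,v_4)$, so there is a set $F$ of accepted inputs with a common quadruple and $|F|\ge|g^{-1}(1)|/W^4$. For $x\in F$ let $B_j(x)$ be the set of variables tested in segment $j$ of $\pi_x$. For $S\subseteq[5]$ put
$$S^c=[5]\setminus S,\qquad B_S=\bigcup_{j\in S}B_j,\qquad P_S(x)=(B_S(x),\,x|_{B_S(x)}),\qquad P_j=P_{\{j\}}.$$
The tuple $(P_j)_{j\in S}$ determines $P_S$. By (R), $B_S(x)\cup B_{S^c}(x)=[n]$. Moreover $|B_S(x)|+|B_{S^c}(x)|$ is at most the number of tests on $\pi_x$, hence at most $n+k$, so
$$|B_S(x)\cap B_{S^c}(x)|\le k.\tag{3}$$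

Example of the notation. In the three-node XOR program, cut once at $u$ instead. Then $P_1(10)=(\{1\},1)$ and $P_1(01)=(\{2\},1)$: the values found are the same, and the sets carry all the information.

**Step 2 (mixing).** The purpose is to exploit that pieces of different paths can be glued, and that (R) then applies to the glued path. Let $x,y\in F$ agree on $B_S(x)\cap B_{S^c}(y)$. Then:

(a) the input equal to $x$ on $B_S(x)$ and to $y$ on $B_{S^c}(y)$ is well defined on all of $[n]$ and accepted;

(b) $|B_S(x)\,\triangle\,B_S(y)|\le2k$.

Take the segments in $S$ from $\pi_x$ and the others from $\pi_y$. Since the cut nodes are common, this is an $s$-$t$ path. Its tests are satisfied by $x$ in the segments of $S$ and by $y$ in the others. Two contradictory tests could therefore only concern a variable in $B_S(x)\cap B_{S^c}(y)$; but there $x$ and $y$ agree, and both tests would hold for the same value. So the path is consistent. By (R) it tests all variables, so $B_S(x)\cup B_{S^c}(y)=[n]$. This gives (a): the input is defined everywhere, it is well defined by the agreement assumption,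 and it satisfies the glued path. By (R) the path has at most $n+k$ tests, so $|B_S(x)|+|B_{S^c}(y)|\le n+k$, and therefore $|B_S(x)\cap B_{S^c}(y)|\le k$.

For (b), a variable of $B_S(x)\setminus B_S(y)$ lies in $B_{S^c}(y)$ because $B_S(y)\cup B_{S^c}(y)=[n]$. Hence $B_S(x)\setminus B_S(y)\subseteq B_S(x)\cap B_{S^c}(y)$, a set of size at most $k$. A variable of $B_S(y)\setminus B_S(x)$ lies in $B_{S^c}(y)$ because $B_S(x)\cup B_{S^c}(y)=[n]$. Hence $B_S(y)\setminus B_S(x)\subseteq B_S(y)\cap B_{S^c}(y)$, which by (3) has size at most $k$.

In the XOR example with $S=\{1\}$, $x=10$, $y=01$, we have $B_S(x)\cap B_{S^c}(y)=\{1\}$, where $x$ and $y$ disagree. The hypothesis fails, and indeed the sets $\{1\}$ and $\{2\}$ differ although $k=0$.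

**Step 3 (rectangles and labels).** The purpose is to deduce from (Q) that for each pair of segments, either the pair or its complement determines $x$ almost completely. For $S\subseteq[5]$ and $x\in F$ let $O=B_S(x)\cap B_{S^c}(x)$, and let $\mathrm{cl}_S(x)$ be the set of $y\in F$ with $B_S(y)=B_S(x)$, $B_{S^c}(y)=B_{S^c}(x)$ and $y|_O=x|_O$. Put
$$X_S(x)=\{y|_{B_S(x)\setminus O}:y\in\mathrm{cl}_S(x)\},\qquad Y_S(x)=\{y|_{B_{S^c}(x)\setminus O}:y\in\mathrm{cl}_S(x)\}.$$
Any $y,y'\in\mathrm{cl}_S(x)$ agree on $B_S(y)\cap B_{S^c}(y')=O$, so by Step 2(a) $X_S(x)\times Y_S(x)\times\{x|_O\}\subseteq g^{-1}(1)$. The sets $B_S(x)\setminus O$, $B_{S^c}(x)\setminus O$, $O$ partition $[n]$ and $|O|\le k$, so by (Q) $|X_S(x)|<q$ or $|Y_S(x)|<q$.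

For each of the six pairs $S\subset\{1,2,3,4\}$, $|S|=2$, label $x$ by $0$ if $|X_S(x)|<q$, and by $1$ otherwise; in the latter case $|Y_S(x)|<q$. There are $2^6=64$ label patterns. Let $F'\subseteq F$ be a set on which all six labels are constant, with $|F'|\ge|F|/64$.

From now on $x$ is uniform on $F'$. Then $H(x)=\log|F'|\ge\log|g^{-1}(1)|-4\log W-6$, that is,
$$n-H(x)\le D-\log V.\tag{4}$$
All $P_S$ are functions of $x$.

Suppose $S$ has label $0$. Given $P_{S^c}$, there are at most $V$ possibilities for $O\subseteq B_{S^c}$ with $|O|\le k$, and each determines $B_S=([n]\setminus B_{S^c})\cup O$. For each possibility $x|_O$ is known, since $O\subseteq B_{S^c}$. So $\mathrm{cl}_S(x)$ is determined, and $x|_{B_S\setminus O}$ lies in the determined set $X_S(x)$ of size $<q$. Hence $H(x|P_{S^c})\le\log q+\log V$. Symmetrically, label $1$ gives $H(x|P_S)\le\log q+\log V$. Since $H(P)\ge H(x)-H(x|P)$, (4) yields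
$$\text{label }0:\ H(P_{S^c})\ge n-D-\log q;\qquad\text{label }1:\ H(P_S)\ge n-D-\log q.\tag{5}$$

## 7. A segment with $\ell$ tests carries at most about $2\ell$ bits

**Step 4 (information bound).** The purpose is an upper bound on $H(P_S)$, also after revealing some coordinates, that does not count sets. We show that for all $S\subseteq[5]$ and $C\subseteq[n]$,
$$H(P_S\mid x_C)\le(2+2\kappa)\,E|B_S(x)\setminus C|+D/\kappa.\tag{6}$$

The idea is to attach to each value $a$ of $P_S$ an event $E_a$ in the space of random partial assignments. Few of these events can occur together, by mixing, so $\sum_a\Pr(E_a)$ is small. Each $\Pr(E_a)$ is large by Lemma 4. Comparing the two bounds limits the entropy of $a$. With $t=0$ and $C=\emptyset$ this would only give back $H(x)\le n$. The useful information is what is gained at first order in $t$, which is why a small $t$ is used.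

Let $Z=[n]\setminus C$ and $t=\kappa$. Fix a value $c$ of $x_C$ that is taken on $F'$, and let $F'_c=\{x\in F':x_C=c\}$. Take the random $T\in\{0,1,*\}^Z$ of Section 5. Call $T$ compatible with $x\in F'_c$ if $T_i=x_i$ for $i\in B_S(x)\cap Z$ and $T_i\in\{x_i,*\}$ for $i\in Z\setminus B_S(x)$. For a value $a$ of $P_S$ taken on $F'_c$, let $E_a$ be the event that $T$ is compatible with some $x\in F'_c$ with $P_S(x)=a$.

Example. Take the weight-one program of Section 3, cut after the first test, with $S=\{1\}$, $C=\emptyset$ and $F'_c=\{100,010,001\}$. Then $T=1{*}0$ is compatible with $100$: it shows the tested bit $1$, and the remaining coordinates show $*$ or the right value. It is not compatible with $010$, because the tested coordinate $2$ shows $*$.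

*Each $T$ lies in at most $V$ of the events $E_a$.* Let $T$ be compatible with $x$ and with $y$. Then $x$ and $y$ agree on $B_S(x)\cup B_S(y)$. On $C$ both equal $c$. For $i\in B_S(x)\cap Z$ we have $T_i=x_i\ne*$, while $T_i\in\{y_i,*\}$, so $y_i=x_i$. The case $i\in B_S(y)\cap Z$ is symmetric. In particular $x$ and $y$ agree on $B_S(x)\cap B_{S^c}(y)$, so Step 2(b) gives $|B_S(x)\triangle B_S(y)|\le2k$. Fix one $x$ compatible with $T$. Then there are at most $V=\sum_{i\le2k}\binom ni$ possible sets $B_S(y)$, and each determines $P_S(y)$: on $B_S(y)\cap C$ the values are those of $c$, and on $B_S(y)\cap Z$ those of $T$.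

*Upper bound.* Hence $\sum_a\Pr(E_a)\le V$. With $p_a=\Pr[P_S=a\mid x_C=c]$, (F1) gives
$$\sum_ap_a\log\frac{\Pr(E_a)}{p_a}\le\log\sum_a\Pr(E_a)\le\log V.\tag{7}$$

*Lower bound.* Let $B$ be the set belonging to $a$ and $Y_a=\{x\in F'_c:P_S(x)=a\}$. The elements of $Y_a$ coincide on $C$ and on $B$, so they are determined by their restrictions to $Z\setminus B$. The event $E_a$ says that $T$ equals the values of $a$ on $B\cap Z$ and that $T|_{Z\setminus B}$ hits the set of these restrictions. By independence and Lemma 4,
$$\Pr(E_a)\ge\left(\tfrac{1-t}2\right)^{|B\cap Z|}\left(|Y_a|/2^{|Z\setminus B|}\right)^{1-\lambda},\qquad\lambda=\log(1+t).\tag{8}$$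

*Comparison.* Let $H_c,E_c$ denote entropy and expectation given $x_C=c$. We have $\sum_ap_a\log\frac1{p_a}=H_c(P_S)$. Since $x$ is uniform on $F'_c$, $\sum_ap_a\log|Y_a|=H_c(x|P_S)=H_c(x)-H_c(P_S)$. Inserting (8) into (7),
$$H_c(P_S)\le E_c|B_S\cap Z|\log\tfrac2{1-t}+(1-\lambda)\left(|Z|-E_c|B_S\cap Z|-H_c(x)+H_c(P_S)\right)+\log V,$$
that is, using $\log\frac2{1-t}=1+\log\frac1{1-t}$,
$$\lambda H_c(P_S)\le E_c|B_S\cap Z|\left(\lambda+\log\tfrac1{1-t}\right)+(1-\lambda)(|Z|-H_c(x))+\log V.\tag{9}$$
For $0<t\le\frac14$,
$$\ln\tfrac1{1-t}=t+\tfrac{t^2}2+\tfrac{t^3}3+\cdots\le t\left(1+\tfrac t{2(1-t)}\right)\le t\left(1+\tfrac23t\right),\qquad\ln(1+t)\ge t\left(1-\tfrac t2\right),$$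
so
$$\frac{\log\frac1{1-t}}\lambda=\frac{\ln\frac1{1-t}}{\ln(1+t)}\le\frac{1+\frac23t}{1-\frac t2}\le1+2t.$$
The last step holds because $(1+2t)(1-\frac t2)=1+\frac32t-t^2\ge1+\frac23t$ for $t\le\frac56$.

Now average (9) over $c$. By (4),
$$|Z|-H(x|x_C)=|Z|-H(x)+H(x_C)\le|Z|+|C|-H(x)=n-H(x)\le D-\log V.\tag{10}$$
Since $D-\log V\ge0$, the last two terms of (9) average to at most $(1-\lambda)(D-\log V)+\log V\le D$. Divide by $\lambda$. The first term becomes at most $(1+1+2t)E|B_S\cap Z|=(2+2\kappa)E|B_S\setminus C|$. The rest becomes at most $D/\lambda\le D/\kappa$, because $\log(1+t)\ge t$ on $[0,1]$ by concavity (equality at $0$ and $1$). This is (6).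

## 8. The four segments have entropy about $n/2$ each and are pairwise nearly independent

**Step 5 (entropies of the segments).** The purpose is to turn (5) and (6) into matching upper and lower bounds. First we show that label $1$ does not occur. Let $S\subset[4]$, $|S|=2$. Then $|B_S|\le2\ell\le(\frac12-2\kappa)n$, so (6) with $C=\emptyset$ gives
$$H(P_S)\le(2+2\kappa)(\tfrac12-2\kappa)n+D/\kappa=(1-3\kappa-4\kappa^2)n+D/\kappa\le(1-3\kappa)n+D/\kappa.$$
This is where we use that the segments are slightly shorter than $n/4$. If $S$ had label $1$, (5) would give $3\kappa n\le D/\kappa+D+\log q\le3\cdot10^{-4}n$. But $3\kappa>7\cdot10^{-4}$. So every pair $S\subset[4]$ has label $0$.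

Let $j\ne l$ in $[4]$ and apply (5) to $S=[4]\setminus\{j,l\}$, so that $S^c=\{j,l,5\}$: $H(P_j,P_l,P_5)\ge H(P_{S^c})\ge n-D-\log q$. The fifth segment carries little. By (6) with $C=\emptyset$,
$$H(P_5)\le(2+2\kappa)(4\kappa n+4+k)+D/\kappa\le(8\kappa+8\kappa^2)n+12+3k+D/\kappa.$$
Subtracting,
$$H(P_j,P_l)\ge(1-\eta)n,\qquad\eta n:=D+\log q+(8\kappa+8\kappa^2)n+12+3k+D/\kappa.\tag{11}$$
Numerically, $D/n\le2.5\cdot10^{-8}$, $(\log q)/n\le10^{-4}$, $8\kappa+8\kappa^2\le0.001954$, $12/n\le1.2\cdot10^{-5}$, $3k/n\le3D/n\le10^{-7}$ by (2), and $D/(\kappa n)\le10^{-4}$. The sum is at most $0.0022$, so $\eta\le0.0022$.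

Let $C$ be a uniformly random subset of $[n]$ of size $n/2$, independent of $x$. Then $E|B_j\setminus C|=\frac12E|B_j|\le\frac12\ell$. Also $(2+2\kappa)\ell\le(2+2\kappa)(\frac14-\kappa)n=(\frac12-\frac32\kappa-2\kappa^2)n\le\frac n2$. Applying (6) with the empty set and with each value of $C$,
$$H(P_j)\le\tfrac n2+\tfrac D\kappa,\qquad E_CH(P_j|x_C)\le\tfrac n4+\tfrac D\kappa.\tag{12}$$
From (11) and (12), $H(P_j)\ge H(P_j,P_l)-H(P_l)\ge\frac n2-\eta n-\frac D\kappa$. Subtracting $E_CH(P_j|x_C)$,
$$E_C\,I(P_j;x_C)\ge\tfrac n4-\eta n-\tfrac{2D}\kappa.\tag{13}$$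

**Step 6 (conditional independence).** The purpose is to see that two different segments share little information, even given $x_C$. Fix $j\ne l$ in $[4]$. We have
$$H(x|x_C)\le H(P_j,P_l|x_C)+H(x|P_j,P_l),$$
where $H(x|x_C)=H(x)-H(x_C)\ge(n-D)-\frac n2=\frac n2-D$, and $H(x|P_j,P_l)=H(x)-H(P_j,P_l)\le\eta n$ by (11). So $H(P_j,P_l|x_C)\ge\frac n2-D-\eta n$. With (12) for $j$ and for $l$,
$$E_C\,I(P_j;P_l|x_C)\le\tfrac{2D}\kappa+D+\eta n.\tag{14}$$

## 9. Four nearly uncorrelated predictors of one sign cannot exist

**Step 7 (each segment knows about half of the remaining bits).** The purpose is to turn (13) into a statement about single bits. Fix $j\in[4]$. Take a uniformly random ordering $i_1,\dots,i_n$ of $[n]$, and let $b_r$ be the average over orderings of $H(x_{i_r}|x_{i_1},\dots,x_{i_{r-1}},P_j)$. Dropping the condition $x_{i_r}$ from $H(x_{i_{r+1}}|x_{i_1},\dots,x_{i_r},P_j)$ does not decrease it. After exchanging the names of $i_r$ and $i_{r+1}$, the average of the result is $b_r$. So $b_{r+1}\le b_r$. By the chain rule and (13), with $H(x_C)\le\frac n2$,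
$$\sum_{r\le n/2}b_r=E_CH(x_C|P_j)\le\tfrac n2-\left(\tfrac n4-\eta n-\tfrac{2D}\kappa\right).$$
By monotonicity
$$b_{n/2+1}\le\tfrac2n\sum_{r\le n/2}b_r\le\tfrac12+\xi,\qquad\xi=2\eta+\tfrac{4D}{\kappa n}\le0.0044+0.0004\le0.005.$$
In other words, for random $C$ and uniform $i\in Z:=[n]\setminus C$, the average of $H(x_i|x_C,P_j)$ is at most $\frac12+\xi$.

Let $\chi_i=(-1)^{x_i}$ and $v_{j,i}=E[\chi_i\mid x_C,P_j]$ for $i\in Z$. Given $x_C$ and $P_j$, the bit $x_i$ is $0$ with probability $\frac{1+v_{j,i}}2$, so $H(x_i|x_C,P_j)=E\,h(\frac{1+v_{j,i}}2)$. Write $\mathbb E$ for the average over $x$, $C$ and $i\in Z$. By (F5),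
$$\mathbb E\,v_{j,i}^2\ge\tfrac12-\xi\qquad(j=1,2,3,4).\tag{15}$$

**Step 8 (the predictors must be correlated).** The purpose is a lower bound on the correlations, by the Bessel argument of Section 4. Put $w_i=\sum_{j=1}^4v_{j,i}$. Since $v_{j,i}$ is a conditional expectation of $\chi_i$, $\mathbb E[\chi_iv_{j,i}]=\mathbb E[v_{j,i}^2]$. Hence $M:=\mathbb E[\chi_iw_i]=\sum_j\mathbb E\,v_{j,i}^2\ge2-4\xi\ge\frac74$. By Cauchy–Schwarz and $\chi_i^2=1$,
$$M^2\le\mathbb E\,w_i^2=M+\sum_{j\ne l}\mathbb E[v_{j,i}v_{l,i}],$$
with the sum over ordered pairs. As $M\mapsto M^2-M$ increases for $M\ge\frac12$,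
$$\sum_{j\ne l}\mathbb E[v_{j,i}v_{l,i}]\ge M^2-M\ge\tfrac{49}{16}-\tfrac{28}{16}=\tfrac{21}{16}.\tag{16}$$
With only two segments we would have $M\approx1$, and $M^2-M\approx0$ would say nothing.

**Step 9 (but the correlations are small).** The purpose is to contradict (16) by means of (14). Fix $j\ne l$ in $[4]$, a set $C$, and a value $c$ of $x_C$, and put $N_c=|F'_c|$, so $\log N_c=H(x|x_C=c)$. Given $c$, view $v_j=(v_{j,i})_{i\in Z}$ as a function of $P_j$. Let $P,P'$ be independent, with the conditional laws of $P_j,P_l$ given $x_C=c$. For fixed $u\in[-1,1]^Z$ and $\beta>0$, (F1) and $v_j=E[\chi\mid P_j,x_C=c]$ give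
$$E\,e^{\beta\langle v_j(P),u\rangle}\le E\left[e^{\beta\langle\chi,u\rangle}\,\middle|\,x_C=c\right]\le\frac1{N_c}\sum_{z\in\{0,1\}^Z}e^{\beta\sum_i(-1)^{z_i}u_i}.$$
For the second inequality, $x$ is uniform on the $N_c$ elements of $F'_c$, which have distinct restrictions to $Z$, and we enlarge the sum of positive terms to all of $\{0,1\}^Z$. The last expression equals
$$\frac{2^{|Z|}}{N_c}\prod_{i\in Z}\cosh(\beta u_i)\le2^{|Z|-\log N_c}e^{\beta^2|Z|/2}$$
by (F6) and $u_i^2\le1$. Apply this with $u=v_l(P')$ and average over $P'$. This bounds $E\,e^{\beta\langle v_j(P),v_l(P')\rangle}$. Then (F4), with the joint law of $(P_j,P_l)$ given $c$ against the product of its marginals, gives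
$$\beta\,E[\langle v_j,v_l\rangle\mid c]\le\ln2\cdot I(P_j;P_l|x_C=c)+\ln2\,(|Z|-H(x|x_C=c))+\beta^2|Z|/2.$$
Average over $c$ and $C$ and divide by $\beta|Z|$, where $|Z|=n/2$. Using (14), and $|Z|-H(x|x_C)\le D$ from (10),
$$\mathbb E[v_{j,i}v_{l,i}]\le\frac{2\ln2}\beta\,\zeta+\frac\beta2,\qquad\zeta:=\frac1n\left(\frac{2D}\kappa+2D+\eta n\right)\le0.0002+10^{-7}+0.0022\le0.0025.$$
For $\beta=2\sqrt{\zeta\ln2}$ both terms equal $\sqrt{\zeta\ln2}$, so the right side is $2\sqrt{\zeta\ln2}$. Summing over the $12$ ordered pairs,
$$\sum_{j\ne l}\mathbb E[v_{j,i}v_{l,i}]\le24\sqrt{\zeta\ln2}<1.01<\tfrac{21}{16},$$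
which contradicts (16). This proves Proposition 3. $\blacksquare$

## 10. Quadratic forms as part of the input: proof of Theorem 1

We need a function that contains a parity condition, to get (R), and that accepts many inputs but no large rectangle for any partition. Several quadratic equations with suitable coefficients do the second job. Here the coefficients are variables, so that the function is explicit although we only show that good coefficients exist.

**Step 1 (the function).** This step fixes $f_N$. Let $L=30000$ and let $n$ be the largest even integer with $n+L\binom n2+L+1\le N$. Since $n+2$ violates this inequality, for large $N$ we get $N<15000(n+2)^2+(n+2)+30001\le40000n^2$, that is, $n\ge\sqrt N/200$. The $N$ variables are $x_1,\dots,x_n$; $m^{(\nu)}_{ij}$ for $1\le\nu\le L$, $1\le i<j\le n$; $c_1,\dots,c_L$; and at least one padding variable. Define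
$$f_N=1\iff\text{the sum of all }N\text{ variables is even, and }Q_\nu(x):=\sum_{i<j}m^{(\nu)}_{ij}x_ix_j\equiv c_\nu\ (\mathrm{mod}\ 2)\text{ for }\nu=1,\dots,L.$$
It is computable in polynomial time.

**Step 2 (good coefficients exist).** This step provides the algebra behind (Q). Let $d=\lfloor10^{-4}n\rfloor$. We claim that for large $n$ there is a choice $\hat m$ such that for every partition $[n]=A\sqcup A'$ and all subspaces $U\subseteq\mathbb F_2^A$, $U'\subseteq\mathbb F_2^{A'}$ of dimension $\ge d$, some bilinear form
$$\mathcal B_\nu(a,b)=\sum_{i\in A,\,j\in A'}\hat m^{(\nu)}_{\{i,j\}}a_ib_j$$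
does not vanish identically on $U\times U'$.

Choose $m$ uniformly at random. Fix $A$, linearly independent $u_1,\dots,u_d\in\mathbb F_2^A$, linearly independent $w_1,\dots,w_d\in\mathbb F_2^{A'}$, and $\nu$. The value $\mathcal B_\nu(u_\alpha,w_\beta)$ is a linear functional of the independent uniform bits $m^{(\nu)}_{\{i,j\}}$, $i\in A$, $j\in A'$, with coefficient vector $u_\alpha\otimes w_\beta$. These $d^2$ tensors are linearly independent, so the $d^2$ values are independent uniform bits. Hence all of them vanish, for all $\nu$, with probability $2^{-Ld^2}$. There are at most $2^n$ choices of $A$ and at most $2^{|A|d}2^{|A'|d}=2^{dn}$ choices of the vectors. For large $n$ we have $Ld\ge3n-L\ge2n$ and $d\ge2$, so $Ld^2\ge2dn>dn+n$. The union bound shows that with positive probability no such choice has all values zero. Since every subspace of dimension $\ge d$ contains $d$ linearly independent vectors, the claim follows.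

**Step 3 (restriction).** This step produces a function $g$ of $x$ alone to which Proposition 3 applies. Consider a program with $W$ nodes computing $f_N$ whose consistent $s$-$t$ paths have length at most $N$. By the parity argument of Section 3, every consistent $s$-$t$ path tests every variable, hence each exactly once.

Fix $m=\hat m$. The $L+1$ bits $Q_1(x),\dots,Q_L(x),\sum_ix_i$ take at most $2^{L+1}$ patterns. So there are $\hat c\in\{0,1\}^L$ and $\hat\pi\in\{0,1\}$ such that at least $2^{n-L-1}$ inputs $x$ satisfy $Q_\nu(x)=\hat c_\nu$ for all $\nu$ and $\sum_ix_i\equiv\hat\pi$. Fix $c=\hat c$, and fix the padding (at least one variable) so that the total parity condition becomes $\sum_ix_i\equiv\hat\pi$. Delete the edges whose tests contradict the fixed values, and unlabel the other edges testing fixed variables. Each consistent $s$-$t$ path of the new program is a consistent $s$-$t$ path of the old one, so it tests each $x_i$ exactly once. The new program has at most $W$ nodes and computes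
$$g(x)=\left[\textstyle\sum_ix_i\equiv\hat\pi\ \wedge\ \forall\nu\ Q_\nu(x)=\hat c_\nu\right].$$
Thus $g\not\equiv0$ and (R) holds with $k=0$.

**Step 4 (no large rectangles).** This step verifies (Q) with $k=0$ and $q=2^d$. Suppose $X\times Y\subseteq g^{-1}(1)$ over a partition $[n]=A\sqcup A'$ with $|X|,|Y|\ge2^d$. Let $a,a'\in X$ and $b,b'\in Y$. Sum $Q_\nu=\hat c_\nu$ over the four combinations and apply (1) with $\alpha=a+a'$ and $\beta=b+b'$, extended by zeros. Since $\alpha$ lives on $A$ and $\beta$ on $A'$, the polar form is $\mathcal B_\nu(a+a',b+b')$, and the four constants cancel. So $\mathcal B_\nu(a+a',b+b')=0$ for all $\nu$. By bilinearity all $\mathcal B_\nu$ vanish on $U\times U'$, where $U,U'$ are the spans of the differences of $X$ and of $Y$. Since $X$ lies in a translate of $U$, $|X|\le2^{\dim U}$; likewise $|Y|\le2^{\dim U'}$. Both dimensions are at least $d$, contradicting the choice of $\hat m$.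

**Step 5 (conclusion).** It remains to insert the numbers. Here $V=1$, $n-\log|g^{-1}(1)|\le L+1$ and $\log q=d\le10^{-4}n$. Proposition 3 gives
$$(L+1)+4\log W+6\ge D>10^{-4}\kappa n.$$
Hence $W\ge2^{10^{-5}\kappa n}$ for large $n$. Since $n\ge\sqrt N/200$, $W\ge2^{c\sqrt N}$ with an absolute constant $c>0$, and this is at least $2^{N^{1/3}}$ for large $N$. $\blacksquare$

## 11. A short explicit list of quadratic forms: proof of Theorem 2

The square root in Theorem 1 comes from the roughly $n^2$ variables spent on coefficients. For a bound linear in $N$ in the exponent we need $O(\log N)$ explicit quadratic forms such that no two subspaces of small linear dimension annihilate all their polar forms. The construction has two parts. The first is a list of matrices that expands every subspace of dimension $\gamma r$ to almost the whole space. The second is a binary tree that handles subspaces lying in the same half of the coordinates.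

Fix constants $\gamma_0=5\cdot10^{-5}$, $\gamma=\gamma_0/2$, $r_*=\lceil4/\gamma^2\rceil$, $d_0=\lceil1/\gamma\rceil$, $J=\lceil4d_0/\gamma^2\rceil$, and $h_0=16$, so that $2^{h_0}=65536>40000=2/\gamma_0$.

Let $\mathbb F=\mathbb F_{2^b}$, let $\omega$ generate $\mathbb F^*$, and let $rJ<2^b$. Identify $u\in\mathbb F^r$ with the polynomial $u(X)=\sum_{a<r}u_aX^a$. Define the $\mathbb F$-linear maps
$$R_j(f)=\left(f(\omega^{rj+a})\right)_{0\le a<r}\quad(0\le j<J),\qquad T_{ij}:\mathbb F^r\to\mathbb F^r,\quad T_{ij}(u)=R_j(X^{ri}u(X))\quad(0\le i<d_0,\ 0\le j<J).$$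
So $R_j$ evaluates a polynomial on the $j$-th block of $r$ consecutive powers of $\omega$. To illustrate only the notation, over $\mathbb F_8$ with $r=2$ and three blocks we would have $R_0(f)=(f(1),f(\omega))$, $R_1(f)=(f(\omega^2),f(\omega^3))$, $R_2(f)=(f(\omega^4),f(\omega^5))$, and $T_{11}(u)=(\omega^4u(\omega^2),\,\omega^6u(\omega^3))$.

**Lemma 5.** Let $r\ge r_*$ and $rJ<2^b$. If $U\subseteq\mathbb F^r$ is an $\mathbb F$-subspace with $\dim U\ge\gamma r$, then $\dim\sum_{i,j}T_{ij}U>(1-\gamma)r$.

*Proof.* The shifts $X^{ri}$ spread $U$ to a space of dimension at least $r$, of higher degree. We then show that some block $R_j$ is nearly injective on a large part of it.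

**Step 1 (spreading and a determinant).** This step builds a nonzero polynomial that will count the kernels of the $R_j$. The space $\hat U=\bigoplus_{i<d_0}X^{ri}U$ is a direct sum because the exponent ranges are disjoint. It consists of polynomials of degree $<rd_0$ and has dimension $d_0\dim U\ge d_0\gamma r\ge r$. Let $s=\lfloor(1-\frac\gamma2)r\rfloor\ge1$, choose $U'\subseteq\hat U$ of dimension $s$ with basis $f_1,\dots,f_s$, and let
$$\mathcal W(X)=\det\left(f_a(\omega^{i'}X)\right)_{1\le a\le s,\ 0\le i'<s}.$$
Changing the basis multiplies $\mathcal W$ by a nonzero constant. By elimination there is a basis with distinct degrees $\delta_1,\dots,\delta_s<rd_0$ and leading coefficients $\ell_a$. For it, row $a$ has entries with top terms $\ell_a\omega^{i'\delta_a}X^{\delta_a}$, so the coefficient of $X^{\sum\delta_a}$ in $\mathcal W$ is $\prod_a\ell_a\cdot\det(\omega^{i'\delta_a})$. This is a Vandermonde determinant in the elements $\omega^{\delta_a}$. They are distinct, because $\delta_a<rd_0\le rJ\le2^b-1$ and $\omega$ has order $2^b-1$. So $\mathcal W\ne0$, and $\deg\mathcal W\le s(rd_0-1)$.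

**Step 2 (kernels give zeros).** This step shows that the kernels cannot all be large. Let $h_j=\dim(U'\cap\ker R_j)$. Take a basis of $U'$ containing $h_j$ elements of $\ker R_j$. Let $X_0=\omega^{rj+i}$ with $0\le i\le r-s$. These $h_j$ elements vanish at $\omega^{i'}X_0=\omega^{rj+i+i'}$ for all $0\le i'<s$, since $i+i'\le r-1$. So $h_j$ rows of the matrix are divisible by $X-X_0$, and $(X-X_0)^{h_j}$ divides $\mathcal W$. The points $X_0$, over all $j<J$ and $0\le i\le r-s$, are distinct: since $r-s\le r-1$, the exponents $rj+i$ are distinct, and they are less than $rJ\le2^b-1$. Hence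
$$(r-s+1)\sum_jh_j\le s(rd_0-1).$$
Since $r-s+1>\frac\gamma2r$, $\sum_jh_j<2sd_0/\gamma$. So some $j$ has $h_j<\frac{2sd_0}{\gamma J}\le\frac{\gamma s}2$.

**Step 3 (conclusion).** We read off the dimension for this $j$:
$$\dim R_j(\hat U)\ge\dim R_j(U')=s-h_j>(1-\tfrac\gamma2)s\ge(1-\tfrac\gamma2)\left((1-\tfrac\gamma2)r-1\right)\ge(1-\gamma)r+\tfrac{\gamma^2}4r-1\ge(1-\gamma)r,$$
the last step because $r\ge r_*\ge4/\gamma^2$. Finally $R_j(\hat U)=\sum_iT_{ij}U$. $\square$

**Corollary 6.** In the situation of Lemma 5 let $m=rb$, identify $\mathbb F_2^m$ with $\mathbb F^r$ via an $\mathbb F_2$-basis $\theta_1,\dots,\theta_b$ of $\mathbb F$, and let $\mathcal T_m$ be the family of the $d_0Jb$ matrices over $\mathbb F_2$ of the maps $u\mapsto T_{ij}(\theta_eu)$. If $U,U'\subseteq\mathbb F_2^m$ are $\mathbb F_2$-subspaces of dimension $\ge\gamma m$, then $w^{\top}Tu\ne0$ for some $T\in\mathcal T_m$, $u\in U$, $w\in U'$.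

*Proof.* The $\mathbb F$-span $\tilde U=\sum_e\theta_eU$ has $\mathbb F_2$-dimension at least $\gamma m$, so its $\mathbb F$-dimension is at least $\gamma m/b=\gamma r$. We have $\sum_{T\in\mathcal T_m}TU=\sum_{i,j}\sum_eT_{ij}(\theta_eU)=\sum_{i,j}T_{ij}\tilde U$. By Lemma 5 this is an $\mathbb F$-subspace of $\mathbb F$-dimension $>(1-\gamma)r$, so its $\mathbb F_2$-dimension is $>(1-\gamma)m$. Its orthogonal complement in $\mathbb F_2^m$ has dimension $<\gamma m$ and cannot contain $U'$. So some $w\in U'$ is not orthogonal to some $Tu$. $\square$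

**The quadratic forms.** Let $b=\lceil\log(NJ)\rceil+1$ and $n=2^{h_0}r_0b\le N$ with $r_0\ge r_*$. Split the $n$ coordinates by a complete binary tree of depth $h_0$ into intervals; those at depth $p$ have length $n/2^p=(2^{h_0-p}r_0)b$. For each internal interval $I$ with children $I_0,I_1$ of length $m$, and each $T\in\mathcal T_m$, take
$$Q(x)=x_{I_0}^{\top}Tx_{I_1},\qquad\mathcal B_Q(a,a')=a_{I_0}^{\top}Ta'_{I_1}+a'^{\top}_{I_0}Ta_{I_1}.$$
Lemma 5 applies at every level, since $r=m/b$ satisfies $r\ge r_0\ge r_*$ and $rJ\le NJ<2^b$. There are $L'=(2^{h_0}-1)d_0Jb=O(\log N)$ forms.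

One split would not be enough: if $U$ and $U'$ are both supported on the coordinates of $I_0$, both terms of $\mathcal B_Q$ are $0$ for the form belonging to $I$. The tree lets us descend in this situation.

**Lemma 7.** If $U,U'\subseteq\mathbb F_2^n$ are subspaces of dimension $\ge\gamma_0n$, then some $\mathcal B_Q$ does not vanish identically on $U\times U'$.

*Proof.* Suppose all vanish. We show by induction that for every $0\le p\le h_0$ there is an interval $I$ at depth $p$ such that the projections $U_I,U'_I$ to the coordinates $I$ both have dimension at least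
$$\gamma_0n-\gamma n\sum_{p'=1}^p2^{-p'},$$
which exceeds $\gamma_0n-\gamma n=\frac{\gamma_0}2n$. For $p=0$ this is the hypothesis.

Let $I$ be such an interval at depth $p<h_0$, with children $I_0,I_1$ of length $m$. The forms belonging to $I$ depend only on the coordinates in $I$, so their polar forms vanish on $U_I\times U'_I$. Let $K=\{a_{I_1}:a\in U_I,\ a_{I_0}=0\}$, and define $K'$ likewise from $U'_I$. Then $\dim U_I=\dim U_{I_0}+\dim K$, and similarly for $U'$.

For $a\in U_I$ and $a'\in U'_I$ with $a'_{I_0}=0$, one of the two terms of the polar form disappears, and vanishing gives $a_{I_0}^{\top}Ta'_{I_1}=0$ for all $T\in\mathcal T_m$. By Corollary 6, applied to $K'$ and $U_{I_0}$, $\dim U_{I_0}<\gamma m$ or $\dim K'<\gamma m$. Symmetrically, $\dim U'_{I_0}<\gamma m$ or $\dim K<\gamma m$. This leaves four combinations. If $\dim U_{I_0},\dim K<\gamma m$, then $\dim U_I<2\gamma m=\gamma|I|\le\gamma n=\frac{\gamma_0}2n$, impossible. Similarly $\dim U'_{I_0},\dim K'<\gamma m$ is impossible. So one of the following holds.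

* $\dim U_{I_0},\dim U'_{I_0}<\gamma m$. Then $U_{I_1}\supseteq K$ and $U'_{I_1}\supseteq K'$ have dimensions at least those of $U_I$ and $U'_I$ minus $\gamma m$; take $I_1$.
* $\dim K,\dim K'<\gamma m$. Then $U_{I_0}$ and $U'_{I_0}$ have dimensions at least those of $U_I$ and $U'_I$ minus $\gamma m$; take $I_0$.

Since $\gamma m=\gamma n2^{-(p+1)}$, the induction continues. At $p=h_0$ we get a subspace of $\mathbb F_2^I$ of dimension $>\frac{\gamma_0}2n>n/2^{h_0}=|I|$, a contradiction. $\square$

We can now prove Theorem 2.

**Step 1 (the function).** This step fixes $\hat f_N$. Choose $r_0$ maximal with $2^{h_0}r_0b+L'+2\le N$. Then $N-n\le2^{h_0}b+L'+2=O(\log N)$, and $r_0\ge r_*$ for large $N$. The variables are $x\in\{0,1\}^n$, $c_1,\dots,c_{L'}$, and at least two padding variables. Number the forms $Q_1,\dots,Q_{L'}$ and let $\hat f_N=1$ iff the sum of all $N$ variables is even and $Q_\nu(x)=c_\nu$ for $\nu=1,\dots,L'$. This is computable in time polynomial in $N$: since $2^b=O(N)$, the first irreducible polynomial of degree $b$ and the first generator $\omega$, in lexicographic order,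 can be found by exhaustive search.

**Step 2 (condition (R)).** This step prepares a program for Proposition 3, which wants an even number of variables. Let $\varepsilon>0$ be a constant with $3\varepsilon\le\frac12$ and $h(3\varepsilon)\le\frac12\cdot10^{-4}\kappa$. Take a program with $W$ nodes for $\hat f_N$ whose consistent $s$-$t$ paths have length at most $(1+\varepsilon)N$, hence at most $N+k$ with $k=\lfloor\varepsilon N\rfloor$. By the parity argument of Section 3, every consistent $s$-$t$ path tests every variable at least once. If $N$ is odd, fix one padding variable to $0$: delete the edges whose tests contradict this and unlabel the other edges testing this variable. Each consistent $s$-$t$ path of the new program comes from one of the old program, which tested the fixed variable at least once, so at least one test is removed. Let $N'\in\{N,N-1\}$ be the resulting even number of variables and $g$ the resulting function. Then (R) holds with $N',k$ in place of $n,k$. Moreover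
$$|g^{-1}(1)|=2^{N'-L'-1},$$
because the $c_\nu$ are determined by $x$, and at least one padding variable is left to fix the parity.

**Step 3 (condition (Q)).** This step verifies (Q) with $q=2^d$, $d=\lfloor10^{-4}N'\rfloor$, for every size of $O$. Let $X\times Y\times\{o\}\subseteq g^{-1}(1)$ with $|X|,|Y|\ge2^d$. The quadratic polynomial $Q_\nu(x)+c_\nu$ in the $N'$ variables vanishes on this set. For $a,a'\in X$ and $b,b'\in Y$, let $\alpha=a+a'$ and $\beta=b+b'$, extended by zeros to all $N'$ coordinates. The four points $(a,b,o),(a',b,o),(a,b',o),(a',b',o)$ are $z,z+\alpha,z+\beta,z+\alpha+\beta$ with $z=(a,b,o)$. By (1), in which the linear term $c_\nu$ disappears, $\mathcal B_{Q_\nu}$ vanishes at the pair of $x$-parts of $\alpha$ and $\beta$. The spans of the differences of $X$ and of $Y$ have dimension $\ge d$. Projecting to the $x$-coordinates forgets at most $N-n$ coordinates, so the projections have dimension at least $d-(N-n)$. For large $N$ this is at least $\gamma_0n$, since $d\ge10^{-4}n-1=2\gamma_0n-1$ and $N-n=O(\log N)$. By bilinearity all $\mathcal B_{Q_\nu}$ vanish on the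 product of these projections, contradicting Lemma 7.

**Step 4 (conclusion).** It remains to insert the numbers. For large $N$, $2k/N'\le3\varepsilon\le\frac12$. Since $h$ increases on $[0,\frac12]$, (F3) gives
$$\log V\le h(2k/N')N'\le h(3\varepsilon)N'\le\tfrac12\cdot10^{-4}\kappa N'.$$
Also $\log q=d\le10^{-4}N'$. Proposition 3 gives
$$L'+1+4\log W+6+\tfrac12\cdot10^{-4}\kappa N'\ge D>10^{-4}\kappa N'.$$
So $4\log W>\frac12\cdot10^{-4}\kappa N'-L'-7$. Since $L'=O(\log N)$, $W\ge2^{10^{-5}\kappa N'}$ for large $N$. As $N'\ge N-1$, we get $W\ge2^{cN}$ for any fixed $0<c<10^{-5}\kappa$ and all large $N$. $\blacksquare$
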